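\title{Invariant subspaces of large index in Hilbert spaces of analytic functions with nontangential limits}

\begin{abstract}
Let $\mathcal H$ be a Hilbert space of analytic functions on the unit disc on which multiplication by $\zeta$ is a contraction with $\dim\mathcal H/\zeta\mathcal H=1$, and on which multiplication by each disc automorphism $\varphi_\lambda$ is bounded below by a constant $c_\lambda>0$. If $c_\lambda$ can be chosen independent of $\lambda$, then $\mathcal H$ has an invariant subspace of index greater than one exactly when it admits nontangential limits on no set of positive measure. We show that this equivalence fails when $c_\lambda$ depends on $\lambda$. We construct a space in which every function has finite nontangential limits almost everywhere and which contains invariant subspaces of every index $1,2,\dots,\infty$. In this space $c_\lambda$ may tend to $0$ as slowly as one wishes when $|\lambda|\to1$.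
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb D$ be the open unit disc, $\partial\mathbb D$ the unit circle, and $|E|$ the Lebesgue measure of $E\subseteq\partial\mathbb D$. A \emph{Hilbert space of analytic functions} on $\mathbb D$ is a Hilbert space $\mathcal H$ that is continuously contained in the Fr\'echet space $\mathrm{Hol}(\mathbb D)$ of all analytic functions on $\mathbb D$; that is, for each $\rho<1$ there is $C_\rho$ with $|f(z)|\le C_\rho\|f\|$ for $|z|\le\rho$ and $f\in\mathcal H$. We write $\zeta$ for the independent variable, $M_\zeta f=\zeta f$, and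
\[
\varphi_\lambda=\frac{\zeta-\lambda}{1-\overline\lambda\zeta}\qquad(\lambda\in\mathbb D).
\]
We consider spaces with the following three properties.
\begin{itemize}
\item[(H1)] $M_\zeta$ is bounded on $\mathcal H$ and $\|M_\zeta\|\le1$.
\item[(H2)] $\dim\mathcal H/\zeta\mathcal H=1$.
\item[(H3)] For every $\lambda\in\mathbb D$ there is $c_\lambda>0$ such that $\|\varphi_\lambda f\|\ge c_\lambda\|f\|$ for all $f\in\mathcal H$.
\end{itemize}
The \emph{index} of a closed $M_\zeta$-invariant subspace $\mathcal M\ne\{0\}$ is $\dim\mathcal M/\zeta\mathcal M$. If $\mathcal M$ contains a function that does not vanish at $0$, then $\zeta\mathcal M$ lies in the hyperplane $\{f\in\mathcal M:f(0)=0\}$, so the index is $1$ exactly when every $f\in\mathcal M$ with $f(0)=0$ has $f/\zeta\in\mathcal M$. The index thus measures the failure of division by $\zeta$ inside $\mathcal M$.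

For $\xi\in\partial\mathbb D$ and $\alpha>1$ let $\Gamma_\alpha(\xi)=\{z\in\mathbb D:|z-\xi|<\alpha(1-|z|)\}$. A function $F$ has \emph{nontangential limit} $L$ at $\xi$ if, for every $\alpha>1$, $F(z)\to L$ as $z\to\xi$ in $\Gamma_\alpha(\xi)$. Let $\Delta(\mathcal H)\subseteq\partial\mathbb D$ be the largest set, determined up to a null set, such that for all $f,g\in\mathcal H$ with $g\ne0$ the meromorphic function $f/g$ has nontangential limits at almost every point of $\Delta(\mathcal H)$. We compare two conditions.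
\begin{itemize}
\item[(1)] $M_\zeta$ has an invariant subspace of index greater than $1$.
\item[(2)] $|\Delta(\mathcal H)|=0$, that is, $\mathcal H$ admits nontangential limits on no set of positive measure.
\end{itemize}
The Hardy space $H^2$ shows how the two are linked. There $\|\varphi_\lambda f\|=\|f\|$; the theorems of Fatou and of Luzin and Privalov, recalled in Section~\ref{sec:prelim}, give $\Delta(H^2)=\partial\mathbb D$; and by Beurling's theorem every nonzero invariant subspace is $\theta H^2$ with $\theta$ inner, which has index $1$. Both conditions fail, and boundary values go together with the possibility of dividing.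

Two facts are known. If a single constant $c>0$ works in (H3) for all $\lambda$, then (1) and (2) are equivalent. Under (H1)--(H3) as stated, (2) implies (1). The question, posed in \cite{MFO}, is whether (1) implies (2) under (H1)--(H3).

How far is (H3) from its uniform version? By (H1) the operator $I-\overline\lambda M_\zeta$ is invertible, and $M_\zeta-\lambda$ is injective on analytic functions, so (H3) says only that $(\zeta-\lambda)\mathcal H$ is closed for each $\lambda$. The best constant $\inf_{\|f\|=1}\|\varphi_\lambda f\|$ is continuous in $\lambda$, because $(M_\zeta-\lambda)(I-\overline\lambda M_\zeta)^{-1}$ is norm continuous in $\lambda$. Hence (H3) is automatically uniform on compact subsets of $\mathbb D$. Since the index is computed at the origin, and since one implication survives, one may guess that the other survives too, at least when $c_\lambda$ decays slowly as $|\lambda|\to1$. It does not.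

\begin{theorem}\label{thm:answer}
There is a Hilbert space $\mathcal H$ of analytic functions on $\mathbb D$ satisfying \textup{(H1)--(H3)} which has an $M_\zeta$-invariant subspace of index $2$, while $|\partial\mathbb D\setminus\Delta(\mathcal H)|=0$. Hence \textup{(1)} does not imply \textup{(2)}.
\end{theorem}

This is the case $N=2$ of the following stronger statement. A \emph{unilateral shift of multiplicity $N$} is multiplication by $\zeta$ on the orthogonal sum of $N$ copies of $H^2$.

\begin{theorem}\label{thm:main}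
Let $\psi:(0,1]\to(0,\infty)$ be any function with $\psi(\delta)\to0$ as $\delta\to0^+$. There is a Hilbert space $\mathcal H$ of analytic functions on $\mathbb D$ such that
\begin{itemize}
\item[(a)] $\|M_\zeta\|\le1$, $\dim\mathcal H/\zeta\mathcal H=1$, and $\|\varphi_\lambda f\|\ge c_\lambda\|f\|$ for all $f\in\mathcal H$ and $\lambda\in\mathbb D$, with $c_\lambda\ge\min\{\frac14,\psi(1-|\lambda|)\}$;
\item[(b)] every $f\in\mathcal H$ has finite nontangential limits almost everywhere on $\partial\mathbb D$, and $\Delta(\mathcal H)=\partial\mathbb D$ up to a null set;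
\item[(c)] for every $N\in\{1,2,\dots\}\cup\{\infty\}$ there is an invariant subspace of index $N$, on which $M_\zeta$ is unitarily equivalent to a unilateral shift of multiplicity $N$.
\end{itemize}
\end{theorem}

By the equivalence for uniform $c$, a space with (b) and (c) must have $\inf_\lambda c_\lambda=0$, so $\psi$ cannot be replaced by a positive constant. The two facts quoted above are not used in the proofs.

The space $\mathcal H$ consists of the formal products $u+vg$ that have no negative frequencies, where $g$ is a fixed analytic function, $u\in L^2$, and $v$ ranges over a space $K$ slightly smaller than $L^2$. Section~\ref{sec:model} explains why such spaces satisfy (H1) and (H2), and why $K$ cannot be $L^2$. Section~\ref{sec:weight} defines $K$ and proves the lower bound in (a). The function $g$ must meet two competing demands: it must be so large that $u+vg=0$ forces $u=v=0$, and so small that it has boundary values. Section~\ref{sec:toy} meets the first demand with a lacunary series. Section~\ref{sec:peak} supplies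 the polynomials that replace the monomials of that series, and Sections~\ref{sec:construction}--\ref{sec:proof} carry out the construction.

\section{Conventions and standard facts}\label{sec:prelim}

The norms $\|\cdot\|_2$ and $\|\cdot\|_\infty$ refer to normalized arc length on $\partial\mathbb D$, and $\hat f(k)$ denotes Fourier or Taylor coefficients. We say that $f$ has \emph{frequencies in $A$} if $\hat f=0$ off $A$. The space $H^2$ consists of the $f\in L^2$ with frequencies $\ge0$; such $f$ is identified with the analytic function $\sum\hat f(k)z^k$, and the Cauchy--Schwarz inequality gives $|f(z)|\le(1-|z|^2)^{-1/2}\|f\|_2$. We write $P_{<0}$ for the projection of $L^2$ onto negative frequencies and, for an integer $x\ge0$, $\Pi_x$ for the projection onto frequencies $\le-x$. For $F,v\in L^2$, Parseval's identity gives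
\begin{equation}\label{eq:conv}
\widehat{Fv}(l)=\sum_{n\in\mathbb Z}\hat F(n)\,\hat v(l-n),\qquad|\widehat{Fv}(l)|\le\|F\|_2\|v\|_2 .
\end{equation}
The Taylor expansion $\varphi_\lambda=\sum_{n\ge0}\beta_n\zeta^n$ has $\beta_0=-\lambda$ and $\beta_n=(1-|\lambda|^2)\overline\lambda^{\,n-1}$ for $n\ge1$, so
\begin{equation}\label{eq:tail}
\sum_{n>M}|\beta_n|=(1+|\lambda|)\,|\lambda|^M\qquad(M\ge1).
\end{equation}
In particular, for every contraction $T$ the series $\varphi_\lambda(T)=\sum_n\beta_nT^n$ converges in operator norm. We use three classical theorems.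
\begin{itemize}
\item \emph{Fatou.} Every $f\in H^2$ has finite nontangential limits almost everywhere.
\item \emph{Hardy--Littlewood.} For $\alpha>1$ the maximal function $\mathcal N_\alpha f(\xi)=\sup_{\Gamma_\alpha(\xi)}|f|$ satisfies $\|\mathcal N_\alpha f\|_2\le C_\alpha\|f\|_2$ for $f\in H^2$.
\item \emph{Luzin--Privalov.} A nonzero analytic function in $\mathbb D$ cannot have nontangential limit $0$ on a set of positive measure.
\end{itemize}
The last theorem has the following consequence. If every function in $\mathcal H$ has finite nontangential limits almost everywhere, then $\Delta(\mathcal H)=\partial\mathbb D$ up to a null set: for $g\ne0$ the limits of $g$ are nonzero almost everywhere, so $f/g$ has finite limits almost everywhere.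

\section{Function spaces from Laurent series}\label{sec:model}

Suppose $g\in\mathrm{Hol}(\mathbb D)$ is not a quotient of two $H^2$ functions. Then $u+vg=0$ with $u,v\in H^2$ forces $u=v=0$, and
\[
\mathcal M=\{u+vg:u,v\in H^2\},\qquad\|u+vg\|^2=\|u\|_2^2+\|v\|_2^2,
\]
is a Hilbert space of analytic functions on which $M_\zeta$ is a shift of multiplicity $2$. It satisfies (H1) and (H3) with $c_\lambda=1$, but not (H2). So (H2) is what gives the question its content: $\mathcal M$ must be placed inside a larger space $\mathcal H$ in which division by $\zeta$ is always possible. Such a space contains, along with $g$ and $1$, the functions $(g-\hat g(0))/\zeta$, $(g-\hat g(0)-\hat g(1)\zeta)/\zeta^2,\dots$. These are of the form $u+vg$ with $v=\zeta^{-n}$ and with $u$ chosen to cancel the negative frequencies of $vg$. We are led to allow two-sided series for $u$ and $v$, and to keep the pairs for which $u+vg$ is one-sided. The next lemma isolates what is needed.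

\begin{lemma}\label{lem:model}
Let $Z$ be a Hilbert space, $U$ an invertible operator on $Z$ with $\|U\|\le1$, and $\Phi_k$ $(k\in\mathbb Z)$ bounded linear functionals on $Z$. Put $Y=\{x\in Z:\Phi_k(x)=0\text{ for all }k<0\}$ and assume:
\begin{itemize}
\item[(L1)] $\Phi_k(Ux)=\Phi_{k-1}(x)$ for all $x\in Z$ and $k\in\mathbb Z$;
\item[(L2)] if $\Phi_k(x)=0$ for all $k\in\mathbb Z$, then $x=0$;
\item[(L3)] for $x\in Y$ the series $Jx(z)=\sum_{k\ge0}\Phi_k(x)z^k$ converges in $\mathbb D$, and $|Jx(z)|\le C_\rho\|x\|$ for $|z|\le\rho<1$;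
\item[(L4)] there is $x_0\in Y$ with $\Phi_0(x_0)\neq0$.
\end{itemize}
Then $\mathcal H=J(Y)$ with the norm $\|Jx\|=\|x\|$ is a Hilbert space of analytic functions satisfying \textup{(H1)} and \textup{(H2)}, and $J$ is a unitary map with $JU=M_\zeta J$ on $Y$. If $\|\varphi_\lambda(U)x\|\ge c\|x\|$ for all $x\in Z$, then $\|\varphi_\lambda f\|\ge c\|f\|$ for all $f\in\mathcal H$.
\end{lemma}

\begin{proof}
The subspace $Y$ is closed, and $J$ is injective on $Y$ by (L2). So the norm is well defined, $\mathcal H$ is complete, and the inclusion in $\mathrm{Hol}(\mathbb D)$ is continuous by (L3). Let $x\in Y$. By (L1), $\Phi_k(Ux)=\Phi_{k-1}(x)$ vanishes for $k\le0$, so $Ux\in Y$ and $JUx=\zeta Jx$. This gives (H1) and shows $UY\subseteq Y_0:=\{x\in Y:\Phi_0(x)=0\}$. Conversely, if $x\in Y_0$, then $\Phi_k(U^{-1}x)=\Phi_{k+1}(x)=0$ for $k<0$, so $U^{-1}x\in Y$. Thus $UY=Y_0$, which has codimension $1$ in $Y$ by (L4). This is (H2). Finally, $\varphi_\lambda(U)x=\sum_n\beta_nU^nx$ lies in $Y$ for $x\in Y$, and by (L3) we may apply $J$ and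 evaluate at $z$ term by term: $J\varphi_\lambda(U)x(z)=\sum_n\beta_nz^nJx(z)=\varphi_\lambda(z)Jx(z)$. Hence $\|\varphi_\lambda Jx\|=\|\varphi_\lambda(U)x\|\ge c\|Jx\|$.
\end{proof}

The invertibility of $U$ is used only for (H2), and (L2) only to make the norm well defined. In the example that we are after, $Z=L^2\oplus K$ with $H^2\subseteq K\subseteq L^2$, the operator $U$ is multiplication by $\zeta$ in both components, and
\begin{equation}\label{eq:phi-one}
\Phi_k(u,v)=\hat u(k)+\sum_{n\ge0}\hat g(n)\,\hat v(k-n)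
\end{equation}
is the $k$th coefficient of the formal product $u+vg$. Then $H^2\oplus H^2\subseteq Y$, and $J$ maps it onto $\mathcal M$.

The first guess $K=L^2$ would make $U$ unitary and $c_\lambda=1$. It fails: if $v\mapsto\sum_n\hat g(n)\hat v(-n)$ is bounded on $L^2$, then $g\in H^2$, and $x=(-g,1)$ violates (L2). To allow $g\notin H^2$ the norm of $K$ must penalize negative frequencies by an unbounded weight.

\section{The weighted space $K$}\label{sec:weight}

Fix $\psi$ as in Theorem~\ref{thm:main}. Choose integers $0=t_0<t_1<t_2<\cdots$ with $t_{i+1}\ge2t_i$, so sparse that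
\begin{equation}\label{eq:sparse}
\psi(\delta)\le(11+i)^{-1/2}\qquad\text{whenever }0<\delta\le1/t_i,\ i\ge1;
\end{equation}
this is possible since $\psi(\delta)\to0$. Put
\[
\omega(n)=1+\#\{i\ge1:t_i\le n\}\qquad(n\in\mathbb Z).
\]
Then $\omega=1$ for $n\le0$, $\omega$ is nondecreasing and unbounded, and $\omega(n+1)\le\omega(n)+1\le2\omega(n)$. Let $K$ be the Hilbert space of all $v\in L^2$ with
\[
\|v\|_K^2=\sum_{n\in\mathbb Z}\omega(-n)|\hat v(n)|^2<\infty .
\]
We have $\|v\|_2\le\|v\|_K$, with equality for $v\in H^2$. Since $\omega(-n)\ge\omega(x)$ for $n\le-x$, and since $\omega(-n)-1$ counts the $i\ge1$ with $n\le-t_i$,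
\begin{equation}\label{eq:K}
\|\Pi_xv\|_2\le\omega(x)^{-1/2}\|v\|_K,\qquad\|v\|_K^2=\|v\|_2^2+\sum_{i\ge1}\|\Pi_{t_i}v\|_2^2 .
\end{equation}
The first formula is the gain over $L^2$: a uniform rate of decay for the negative tails. We shall use it in the following form. If $F\in L^2$ has frequencies $\ge a$ and $l\le a-x$, then only frequencies $\le-x$ of $v$ occur in \eqref{eq:conv}, and so
\begin{equation}\label{eq:basic}
|\widehat{Fv}(l)|\le\|F\|_2\,\omega(x)^{-1/2}\|v\|_K .
\end{equation}

Multiplication by $\zeta$ defines an invertible contraction $\tau$ of $K$: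
\[
\|\tau v\|_K^2=\sum_n\omega(-n-1)|\hat v(n)|^2\le\|v\|_K^2,\qquad\|\tau^{-1}v\|_K^2=\sum_n\omega(-n+1)|\hat v(n)|^2\le2\|v\|_K^2 .
\]
The first bound uses monotonicity of $\omega$, the second uses $\omega(n+1)\le2\omega(n)$. For $v\in K$ the series $\varphi_\lambda(\tau)v=\sum\beta_n\zeta^nv$ converges in $K$, hence in $L^2$, where its sum is $\varphi_\lambda v$. So $\varphi_\lambda(\tau)$ is multiplication by $\varphi_\lambda$, and $\varphi_\lambda K\subseteq K$.

A lower bound for multiplication by $\varphi_\lambda$ is an upper bound for multiplication by $\overline{\varphi_\lambda}$. By \eqref{eq:tail} this operator moves frequencies downward by amounts of order $1/(1-|\lambda|)$. It can therefore carry mass across all jumps $t_i\le1/(1-|\lambda|)$ of the weight, but across essentially only one of the later jumps, because these are far apart.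

\begin{lemma}\label{lem:lower}
Let $\lambda\in\mathbb D$, $\nu=\#\{i\ge1:t_i\le1/(1-|\lambda|)\}$ and $c_\lambda=(11+\nu)^{-1/2}$. Then $\|\varphi_\lambda v\|_K\ge c_\lambda\|v\|_K$ for all $v\in K$, and $c_\lambda\ge\min\{\frac14,\psi(1-|\lambda|)\}$.
\end{lemma}

\begin{proof}
Let $\delta=1-|\lambda|$. Since $|\varphi_\lambda|=1$ on $\partial\mathbb D$, we have $v=\overline{\varphi_\lambda}(\varphi_\lambda v)$ with $\varphi_\lambda v\in K$. So it suffices to prove $\|\overline{\varphi_\lambda}v\|_K^2\le(11+\nu)\|v\|_K^2$ for $v\in K$. We estimate the terms in the second formula of \eqref{eq:K}. For the $\nu$ indices with $t_i\le1/\delta$ we use $\|\Pi_{t_i}\overline{\varphi_\lambda}v\|_2\le\|v\|_2$.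

Let $t_i>1/\delta$. Write $v=\Pi_{t_{i-1}}v+v'$, where $v'$ has frequencies $>-t_{i-1}$. Then $\zeta^{-n}v'$ has frequencies $>-t_{i-1}-n$, so $\Pi_{t_i}(\zeta^{-n}v')=0$ for $n\le t_i-t_{i-1}$. Since $\overline{\varphi_\lambda}=\sum\overline{\beta_n}\zeta^{-n}$ and $t_i-t_{i-1}\ge t_i/2$, formula \eqref{eq:tail} gives
\[
\|\Pi_{t_i}\overline{\varphi_\lambda}v'\|_2\le\sum_{n>t_i-t_{i-1}}|\beta_n|\,\|v\|_2\le2(1-\delta)^{t_i/2}\|v\|_2\le2e^{-\delta t_i/2}\|v\|_2 .
\]
Together with $\|\Pi_{t_i}\overline{\varphi_\lambda}\Pi_{t_{i-1}}v\|_2\le\|\Pi_{t_{i-1}}v\|_2$ and $(a+b)^2\le2a^2+2b^2$, this yields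
\[
\|\Pi_{t_i}\overline{\varphi_\lambda}v\|_2^2\le2\|\Pi_{t_{i-1}}v\|_2^2+8e^{-\delta t_i}\|v\|_2^2 .
\]
We sum over $i$ with $t_i>1/\delta$. The numbers $\delta t_i$ exceed $1$ and at least double, so $\sum e^{-\delta t_i}\le\sum_{k\ge0}e^{-2^k}\le\sum_{k\ge0}e^{-k-1}<1$. Also $\sum_{i\ge1}\|\Pi_{t_{i-1}}v\|_2^2\le\|v\|_2^2+\sum_{i\ge1}\|\Pi_{t_i}v\|_2^2=\|v\|_K^2$. Therefore
\[
\|\overline{\varphi_\lambda}v\|_K^2\le\|v\|_2^2+\nu\|v\|_2^2+2\|v\|_K^2+8\|v\|_2^2\le(11+\nu)\|v\|_K^2 .
\]
If $\nu=0$, then $c_\lambda=11^{-1/2}>\frac14$. If $\nu\ge1$, then $\delta\le1/t_\nu$, and \eqref{eq:sparse} gives $\psi(\delta)\le(11+\nu)^{-1/2}=c_\lambda$.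
\end{proof}

For Theorem~\ref{thm:answer} alone no $\psi$ is prescribed and one may take $t_i=2^i$; then $\nu$ is the integer part of $\log_2\frac1{1-|\lambda|}$. From now on only \eqref{eq:K}, \eqref{eq:basic} and the unboundedness of $\omega$ matter, not its rate of growth.

\section{A lacunary series: injectivity without boundary values}\label{sec:toy}

The mechanism behind (L2) is visible for a lacunary series $g=\sum_{j\ge1}a_jz^{m_j}$. Choose inductively numbers $a_j\ge2^j(1+\sum_{h<j}a_h)$ and then multiples $m_j$ of $4$ with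
\[
m_j\ge4m_{j-1}^2\ \ (j\ge2),\qquad\omega(m_j/4)^{1/2}\ge2^ja_j,\qquad a_j\le e^{\sqrt{m_j}} .
\]
The last condition makes $g$ analytic in $\mathbb D$. Here \eqref{eq:phi-one} reads $\Phi_k(u,v)=\hat u(k)+\sum_ha_h\hat v(k-m_h)$. Since $|\hat v(n)|\le\omega(-n)^{-1/2}\|v\|_K$, the second condition gives
\begin{equation}\label{eq:toy}
a_h|\hat v(k-m_h)|\le2^{-h}\|v\|_K\qquad\text{if }k\le\tfrac34m_h,
\end{equation}
so each $\Phi_k$ is a bounded functional on $L^2\oplus K$. Suppose that $\Phi_k(u,v)=0$ for all $k$. Fix $l$, take $j$ with $m_j\ge|l|$, and put $k=l+m_j$: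
\[
a_j\hat v(l)=-\hat u(l+m_j)-\sum_{h<j}a_h\hat v(l+m_j-m_h)-\sum_{h>j}a_h\hat v(l+m_j-m_h).
\]
The first term is at most $\|u\|_2$ in modulus, and the second at most $2^{-j}a_j\|v\|_K$. In the third, $k\le2m_j\le\frac34m_h$, so it is at most $\|v\|_K$ by \eqref{eq:toy}. Dividing by $a_j\ge2^j$ we get $|\hat v(l)|\le2^{-j}(\|u\|_2+2\|v\|_K)$, and $j\to\infty$ gives $v=0$, then $u=0$. Thus the earlier blocks are beaten by the size of $a_j$, and the later blocks by the weight.

This $g$ has no finite radial limit anywhere. On the circle $|z|=1-1/m_j$ the $j$th term has modulus $a_j(1-1/m_j)^{m_j}\ge a_j/4$, and the earlier terms sum to at most $2^{-j}a_j$. For $h>j$ we have $m_h/m_j\ge2\sqrt{m_h}$, so the $h$th term is at most $e^{\sqrt{m_h}-m_h/m_j}\le e^{-\sqrt{m_h}}$; as $m_h\ge4^h$, these sum to less than $1$. Hence $|g|\ge(\frac14-2^{-j})a_j-1\to\infty$ on these circles.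

To repair this, we restate the argument. Taking $k=l+m_j$ and dividing by $a_j$ is the same as multiplying the formal identity $u+vg=0$ by $d(\zeta^{m_j})$, where $d(w)=a_j^{-1}\overline w$, and reading off the $l$th coefficient. The block of $g$ is $p(\zeta^{m_j})$ with $p(w)=a_jw$. What was used is that $\|d\|_2$ is small and $dp=1$. What went wrong is that $p$ is large near the whole circle. We need a pair $p,d$ with $\|d\|_2$ small, $dp$ a sufficient substitute for $1$, and $p$ small on most of the closed disc.

Which substitute suffices? Write $(dp)(\zeta^m)=1+A_-+A_+$, split into negative and positive frequencies. In $\widehat{A_+v}(l)$ only frequencies $\le l-m$ of $v$ occur, so \eqref{eq:basic} makes this term small for large $m$, however large $A_+$ is. The term $\widehat{A_-v}(l)$ involves positive frequencies of $v$, where $K$ offers no rate of decay. So we ask that $A_-$ itself be small.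

\section{Peaking polynomials}\label{sec:peak}

\begin{lemma}\label{lem:peak}
For every $\eta\in(0,\frac12]$ there are a polynomial $q$ and a trigonometric polynomial $d$ such that, with $p(w)=wq(w)$,
\begin{itemize}
\item[(i)] $|q(w)|\le\eta$ whenever $|w|\le1$ and $|w-1|\ge\eta$;
\item[(ii)] $\|d\|_2\le\eta$;
\item[(iii)] $\widehat{dp}(0)=1$ and $\|P_{<0}(dp)\|_2\le\eta$.
\end{itemize}
\end{lemma}

By \eqref{eq:conv}, (ii) and (iii) force $\|q\|_2\ge1/\eta$, so $q$ has a tall peak on a short arc around $1$. A peak alone is not enough. Suppose that $q$ is analytic and zero-free on $\overline{\mathbb D}$ and that $dp\in H^2$. Then $wd=dp/q\in H^2$, so $|\widehat{dp}(0)|=|q(0)|\,|\widehat{wd}(0)|\le\eta^2<1$ by (i) and (ii). The remedy is an inner factor $\Theta$. We take $q$ close to $\kappa\Theta O$, where $O$ is zero-free with $O(0)$ huge, $\Theta$ cancels $O$ in the disc away from $1$, and $|\Theta|=1$ on the circle, so that $d$ can remove $\Theta$ at no cost in norm.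

\begin{proof}
Let $\kappa=\eta/8$ and $e^L=32/\eta^2$, so that $L>0$ and $1/(\kappa e^L)=\eta/4$. For $0<r<1$ put
\[
\Theta(w)=\exp\Big(-L\frac{1+w}{1-w}\Big),\qquad O(w)=\exp\Big(L\frac{1+rw}{1-rw}\Big),\qquad q_0=\kappa\,\Theta\,O .
\]
The function $\frac{1+w}{1-w}$ has positive real part in $\mathbb D$ and is purely imaginary on $\partial\mathbb D\setminus\{1\}$. So $|\Theta|\le1$ in $\mathbb D$ and $|\Theta|=1$ on $\partial\mathbb D\setminus\{1\}$. The function $O$ is analytic near $\overline{\mathbb D}$, with $O(0)=e^L$. Hence $q_0$ is continuous on $\overline{\mathbb D}\setminus\{1\}$ and $B=\sup_{\mathbb D}|q_0|<\infty$. On $\Omega=\{|w|\le1,\ |w-1|\ge\eta/2\}$,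
\[
\Big|\frac{1+rw}{1-rw}-\frac{1+w}{1-w}\Big|=\frac{2(1-r)|w|}{|1-rw|\,|1-w|}\le\frac{2(1-r)}{(\eta/2-(1-r))\,\eta/2}
\]
for $1-r<\eta/2$, and the right side tends to $0$ as $r\to1$. Fix $r$ such that $|\Theta O|\le2$ on $\Omega$; then $|q_0|\le\eta/4$ on $\Omega$. Let $p_0=wq_0$ and $d_0=\overline{w\Theta}/(\kappa e^L)$ on $\partial\mathbb D\setminus\{1\}$. Then $|d_0|=\eta/4$, and $d_0p_0=O/O(0)$ has frequencies $\ge0$ and zeroth coefficient $1$. So $q_0,d_0$ have all the properties with room to spare, and it remains to approximate them by polynomials.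

Take $\rho_n\to1$ with $1-\eta/2\le\rho_n<1$. If $|w|\le1$ and $|w-1|\ge\eta$, then $|\rho_nw-1|\ge\eta-(1-\rho_n)\ge\eta/2$, so $|q_0(\rho_nw)|\le\eta/4$. Since $q_0(\rho_nw)$ is analytic near $\overline{\mathbb D}$, it has a Taylor polynomial $q_n$ with $|q_n(w)-q_0(\rho_nw)|\le\min\{\eta/4,1/n\}$ on $\overline{\mathbb D}$. Each $q_n$ satisfies (i), $\|q_n\|_\infty\le B+1$, and $q_n\to q_0$ in $L^2$ by bounded convergence. Let $p_n=wq_n$, and let $d_n$ be the $n$th partial sum of the Fourier series of $d_0$, so that $\|d_n\|_2\le\eta/4$ and $d_n\to d_0$ in $L^2$. Then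
\[
\|d_np_n-d_0p_0\|_2\le(B+1)\|d_n-d_0\|_2+\|d_0\|_\infty\|q_n-q_0\|_2\to0 .
\]
Consequently $\theta_n=\widehat{d_np_n}(0)\to1$ and $\|P_{<0}(d_np_n)\|_2\to0$. For $n$ so large that $|\theta_n|\ge\frac12$ and $\|P_{<0}(d_np_n)\|_2\le\eta/2$, the pair $q=q_n$, $d=d_n/\theta_n$ satisfies (i)--(iii).
\end{proof}

\section{The construction}\label{sec:construction}

To obtain all indices in one space we need infinitely many generators $g^{(s)}$, $s\in\mathbb N=\{1,2,\dots\}$. We build one sequence of blocks $g_j$ and distribute it among the generators by a map $\iota:\mathbb N\to\mathbb N$ all of whose fibers are infinite; for instance, let $2^{\iota(j)-1}$ be the largest power of $2$ dividing $j$. (For Theorem~\ref{thm:answer} alone one generator suffices, and $\iota\equiv1$.)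

\subsection*{Parameters}
Inductively for $j=1,2,\dots$ put
\begin{equation}\label{eq:eta}
\eta_j=2^{-j}\Big(1+\sum_{h<j}\|p_h\|_\infty\Big)^{-1},
\end{equation}
take $q_j,d_j$ and $p_j=wq_j$ from Lemma~\ref{lem:peak} with $\eta=\eta_j$, and let $D_j\ge1$ be an integer such that $d_j$ has frequencies in $[-D_j,D_j]$. Then choose positive multiples $m_j$ of $4$ so large that
\begin{itemize}
\item[(m1)] $m_j\ge4D_hm_h$ for $h<j$;
\item[(m2)] $\omega(m_j/4)^{1/2}\ge2^j\,(1+\|p_j\|_\infty)\big(1+\sum_{h\le j}\|d_h\|_\infty\big)$;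
\item[(m3)] $\|p_j\|_\infty\le e^{\sqrt{m_j}}$.
\end{itemize}
Condition (m2) can be met because $\omega$ is unbounded. Set
\[
g_j(z)=p_j(z^{m_j}),\qquad\gamma_j(\zeta)=d_j(\zeta^{m_j}),\qquad g^{(s)}=\sum_{\iota(j)=s}g_j .
\]
The substitution $\zeta\mapsto\zeta^m$ multiplies frequencies by $m$ and preserves normalized measure. So $g_j$ has frequencies $\ge m_j$, $\gamma_j$ has frequencies $\ge-D_jm_j$, and $\|g_j\|_\infty=\|p_j\|_\infty=\|q_j\|_\infty$, $\|\gamma_j\|_\infty=\|d_j\|_\infty$, $\|\gamma_j\|_2\le\eta_j$. By the maximum principle and (m3), $|q_j|\le e^{\sqrt{m_j}}$ on $\mathbb D$, so $|g_j(z)|\le e^{\sqrt{m_j}}|z|^{m_j}$ and $g^{(s)}\in\mathrm{Hol}(\mathbb D)$.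

\subsection*{The coefficient functionals}
Let $\mathcal K=K\oplus K\oplus\cdots$ be the orthogonal sum indexed by $s\in\mathbb N$, with norm $\|v\|^2=\sum_s\|v_s\|_K^2$, and let $Z=L^2\oplus\mathcal K$. Let $U$ be multiplication by $\zeta$ in every component; by Section~\ref{sec:weight} it is an invertible contraction of $Z$. For $v\in\mathcal K$ put $v^j=v_{\iota(j)}$. We want to define the coefficients of the formal series $u+\sum_sv_sg^{(s)}=u+\sum_jv^jg_j$. The norms $\|g_j\|_\infty$ are large, so this series has no reason to converge in $L^2$. We split each $v^j$ at the frequency $-m_j/2$: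
\[
v^j=r_j+\zeta^{-m_j/2}\sigma_j,\qquad r_j=\Pi_{m_j/2}v^j,\qquad\sigma_j\in H^2,\quad\|\sigma_j\|_2\le\|v\|.
\]
Accordingly $v^jg_j=r_jg_j+f_j$, where
\begin{equation}\label{eq:fj}
f_j(z)=\sigma_j(z)\,z^{m_j/2}\,q_j(z^{m_j})
\end{equation}
belongs to $H^2$, has frequencies $\ge m_j/2$, and satisfies $\|f_j\|_2\le\|p_j\|_\infty\|v\|$. The other part is small: by \eqref{eq:K}, (m2) and $\omega(m_j/2)\ge\omega(m_j/4)$,
\[
\|r_jg_j\|_2\le\|p_j\|_\infty\,\omega(m_j/2)^{-1/2}\|v\|\le2^{-j}\|v\| .
\]
Thus $R_v=\sum_jr_jg_j$ converges in $L^2$ and $\|R_v\|_2\le\|v\|$. For each $k\in\mathbb Z$ the series in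
\begin{equation}\label{eq:phi}
\Phi_k(u,v)=\hat u(k)+\sum_{j\ge1}\widehat{v^jg_j}(k)=\hat u(k)+\widehat{R_v}(k)+\sum_{j:\,m_j\le2k}\hat f_j(k)
\end{equation}
converges, the last sum being finite. The first expression shows that $\Phi_k$ is linear and that (L1) holds, since it holds term by term. The second shows that $|\Phi_k(u,v)|\le\|u\|_2+\big(1+\sum_{m_j\le2k}\|p_j\|_\infty\big)\|v\|$. Condition (L4) holds with $x_0=(1,0)$, for which $\Phi_0(x_0)=1$ and $\Phi_k(x_0)=0$ otherwise.

\begin{lemma}\label{lem:analytic}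
Condition \textup{(L3)} holds. For $x=(u,v)\in Y$ we have $u+R_v\in H^2$ and
\begin{equation}\label{eq:J}
Jx=(u+R_v)+\sum_{j\ge1}f_j ,
\end{equation}
with locally uniform convergence in $\mathbb D$.
\end{lemma}

\begin{proof}
For $k<0$ the last sum in \eqref{eq:phi} is empty, so $x\in Y$ means that $u+R_v\in H^2$, and $\|u+R_v\|_2\le\|u\|_2+\|v\|\le\sqrt2\,\|x\|$. For $|z|\le\rho<1$, \eqref{eq:fj} gives $|f_j(z)|\le(1-\rho^2)^{-1/2}\rho^{m_j/2}e^{\sqrt{m_j}}\|v\|$, and $\Sigma_\rho=\sum_j\rho^{m_j/2}e^{\sqrt{m_j}}<\infty$ because the $m_j$ are distinct integers. So the right side of \eqref{eq:J} is analytic in $\mathbb D$ and bounded by $(1-\rho^2)^{-1/2}(\sqrt2+\Sigma_\rho)\|x\|$ on $|z|\le\rho$. Its Taylor coefficients are the sums of those of its terms, and these sums are the $\Phi_k(x)$ by \eqref{eq:phi}.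
\end{proof}

\section{Injectivity}\label{sec:inj}

We repeat the argument of Section~\ref{sec:toy} with $\gamma_j$ in place of $a_j^{-1}\zeta^{-m_j}$.

\begin{lemma}\label{lem:inj}
Condition \textup{(L2)} holds: if $(u,v)\in Z$ and $\Phi_k(u,v)=0$ for all $k\in\mathbb Z$, then $u=0$ and $v=0$.
\end{lemma}

\begin{proof}
Let $\gamma$ be a trigonometric polynomial and $l\in\mathbb Z$. Multiply $\Phi_k(u,v)=0$ by $\hat\gamma(l-k)$ and sum over the finitely many $k$ with $\hat\gamma(l-k)\ne0$. By \eqref{eq:conv} and the first expression in \eqref{eq:phi},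
\begin{equation}\label{eq:test}
\widehat{\gamma u}(l)+\sum_{h\ge1}\widehat{\gamma g_hv^h}(l)=0 .
\end{equation}
Fix $s\in\mathbb N$ and $l\in\mathbb Z$. Take $\gamma=\gamma_j$ with $\iota(j)=s$ and $m_j\ge2|l|$. We show that the term $h=j$ is close to $\hat v_s(l)$ and that all other terms are small.

\emph{The term with $u$.} By \eqref{eq:conv}, $|\widehat{\gamma_ju}(l)|\le\eta_j\|u\|_2\le2^{-j}\|u\|_2$.

\emph{The terms $h<j$.} By \eqref{eq:conv} and \eqref{eq:eta},
\[
\sum_{h<j}|\widehat{\gamma_jg_hv^h}(l)|\le\|\gamma_j\|_2\sum_{h<j}\|g_hv^h\|_2\le\eta_j\sum_{h<j}\|p_h\|_\infty\|v\|\le2^{-j}\|v\| .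
\]

\emph{The terms $h>j$.} By (m1), $\gamma_jg_h$ has frequencies $\ge m_h-D_jm_j\ge\frac34m_h$, and $l\le m_j/2\le\frac34m_h-\frac14m_h$. So \eqref{eq:basic} applies with $x=m_h/4$, and (m2) for the index $h$ gives
\[
|\widehat{\gamma_jg_hv^h}(l)|\le\|d_j\|_\infty\|p_h\|_\infty\,\omega(m_h/4)^{-1/2}\|v\|\le2^{-h}\|v\| .
\]
These terms sum to at most $2^{-j}\|v\|$.

\emph{The term $h=j$.} Here $v^j=v_s$ and, by Lemma~\ref{lem:peak}(iii), $\gamma_jg_j=(d_jp_j)(\zeta^{m_j})=1+A_-+A_+$, where $A_-$ has negative frequencies, $\|A_-\|_2=\|P_{<0}(d_jp_j)\|_2\le\eta_j$, and $A_+$ has frequencies $\ge m_j$, $\|A_+\|_2\le\|d_j\|_\infty\|p_j\|_\infty$. By \eqref{eq:conv}, $|\widehat{A_-v_s}(l)|\le2^{-j}\|v\|$. Since $l\le m_j-m_j/2$, \eqref{eq:basic} with $x=m_j/2$ and (m2) give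
\[
|\widehat{A_+v_s}(l)|\le\|d_j\|_\infty\|p_j\|_\infty\,\omega(m_j/2)^{-1/2}\|v\|\le2^{-j}\|v\| .
\]
Hence $|\widehat{\gamma_jg_jv^j}(l)-\hat v_s(l)|\le2\cdot2^{-j}\|v\|$.

Inserting these bounds in \eqref{eq:test} gives $|\hat v_s(l)|\le2^{-j}(\|u\|_2+4\|v\|)$. The fiber $\iota^{-1}(s)$ is infinite, so this holds for arbitrarily large $j$, and $\hat v_s(l)=0$. Thus $v=0$, and then $\hat u(k)=\Phi_k(u,0)=0$ for all $k$.
\end{proof}

\section{Nontangential limits}\label{sec:nt}

In \eqref{eq:J} only the series $\sum f_j$ needs attention. The factor $q_j(z^{m_j})$ of $f_j$ is small except where $|z^{m_j}-1|<\eta_j$. That set lies near the $m_j$th roots of unity and so close to the circle that most regions $\Gamma_\alpha(\xi)$ miss it; see Figure~\ref{fig:stolz}.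

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.9]
\begin{scope}
\clip (0,0) circle (1);
\foreach \k in {0,...,7} \fill[gray] ({45*\k}:1) circle (0.08);
\end{scope}
\draw (0,0) circle (1);
\draw[rotate=22.5,thick,domain=-60:60,samples=60] plot ({1-(8/3)*(cos(\x)-0.5)*cos(\x)},{(8/3)*(cos(\x)-0.5)*sin(\x)});
\fill (22.5:1) circle (0.02) node[right] {$\xi$};
\node at (22.5:0.25) {$\Gamma_2(\xi)$};
\end{tikzpicture}
\caption{The set $\{z\in\mathbb D:|z^m-1|<\eta\}$, drawn schematically in gray for $m=8$. It consists of $m$ small pieces at the $m$th roots of unity, within distance $2\eta/m$ of the unit circle. The approach region $\Gamma_2(\xi)=\{z:|z-\xi|<2(1-|z|)\}$ misses this set unless $\xi$ is close to one of the roots.}\label{fig:stolz}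
\end{figure}

\begin{lemma}\label{lem:stolz}
Let $m\ge1$ be an integer, $0<\eta\le\frac12$, $\alpha>1$, $\xi\in\partial\mathbb D$. If $|\xi^m-1|\ge(2\alpha+1)\eta$, then $|z^m-1|\ge\eta$ for all $z\in\Gamma_\alpha(\xi)$.
\end{lemma}

\begin{proof}
Suppose that $z\in\Gamma_\alpha(\xi)$ and $|z^m-1|<\eta$. Then $|z|^m>1-\eta$, so
\[
m(1-|z|)\le m\log\frac1{|z|}<\log\frac1{1-\eta}\le\frac\eta{1-\eta}\le2\eta .
\]
Since $|z^m-\xi^m|\le m|z-\xi|<\alpha m(1-|z|)<2\alpha\eta$, we get $|\xi^m-1|<(2\alpha+1)\eta$.
\end{proof}

\begin{proposition}\label{prop:nt}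
For every $x\in Y$ the function $Jx$ has finite nontangential limits almost everywhere on $\partial\mathbb D$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:analytic} and Fatou's theorem it suffices to treat $F=\sum_jf_j$. Let $E_j=\{\xi\in\partial\mathbb D:|\xi^{m_j}-1|\ge j\eta_j\}$; the factor $j$ lets one sequence of sets serve for all $\alpha$. For $0<a\le2$ the arc $\{w\in\partial\mathbb D:|w-1|<a\}$ has normalized measure $\frac2\pi\arcsin\frac a2\le\frac a2$. As $\xi\mapsto\xi^{m_j}$ preserves normalized measure and $j\eta_j\le j2^{-j}<2$, the complement of $E_j$ has normalized measure at most $j2^{-j-1}$. These numbers are summable, so by the Borel--Cantelli lemma almost every $\xi$ lies in $E_j$ for all large $j$.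

Fix $\alpha>1$. If $j\ge2\alpha+1$ and $\xi\in E_j$, then Lemma~\ref{lem:stolz} and Lemma~\ref{lem:peak}(i) give $|q_j(z^{m_j})|\le\eta_j$ on $\Gamma_\alpha(\xi)$, and by \eqref{eq:fj}
\[
|f_j(z)|\le\eta_j\,\mathcal N_\alpha\sigma_j(\xi)\qquad(z\in\Gamma_\alpha(\xi)).
\]
By the Hardy--Littlewood theorem, $\sum_j\eta_j\|\mathcal N_\alpha\sigma_j\|_2\le C_\alpha\|v\|\sum_j\eta_j<\infty$, so $\sum_j\eta_j\mathcal N_\alpha\sigma_j(\xi)<\infty$ for almost every $\xi$. Hence for almost every $\xi$ there is $j_0$ such that $\sum_{j\ge j_0}f_j$ converges uniformly on $\Gamma_\alpha(\xi)$. Each $f_j$ is in $H^2$, so for almost every $\xi$ all $f_j$ have finite nontangential limits at $\xi$. A uniformly convergent series of functions with finite limits has a finite limit, so $F(z)$ converges as $z\to\xi$ in $\Gamma_\alpha(\xi)$ for almost every $\xi$. Let $\alpha$ run through the integers $\ge2$ and discard countably many null sets. The regions $\Gamma_\alpha(\xi)$ increase with $\alpha$, so the limit does not depend on $\alpha$.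
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Conditions (L1) and (L4) were verified in Section~\ref{sec:construction}, and (L2) and (L3) are Lemmas~\ref{lem:inj} and~\ref{lem:analytic}. Let $\mathcal H=J(Y)$ be the space given by Lemma~\ref{lem:model}.

(a) Lemma~\ref{lem:model} gives (H1) and (H2). The operator $\varphi_\lambda(U)=\sum\beta_nU^n$ acts in each component as multiplication by $\varphi_\lambda$ (Section~\ref{sec:weight}). This is isometric on $L^2$, so Lemma~\ref{lem:lower} and $c_\lambda\le1$ give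
\[
\|\varphi_\lambda(U)(u,v)\|^2=\|u\|_2^2+\sum_s\|\varphi_\lambda v_s\|_K^2\ge c_\lambda^2\|(u,v)\|^2 .
\]
By Lemma~\ref{lem:model} the same lower bound holds in $\mathcal H$, and $c_\lambda\ge\min\{\frac14,\psi(1-|\lambda|)\}$ by Lemma~\ref{lem:lower}.

(b) The first statement is Proposition~\ref{prop:nt}, and the second follows from it by the consequence of the Luzin--Privalov theorem noted in Section~\ref{sec:prelim}.

(c) For $S\subseteq\mathbb N$ let
\[
Y_S=\{(u,v)\in Z:\ u\in H^2,\ v_s\in H^2\text{ for }s\in S,\ v_s=0\text{ for }s\notin S\}.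
\]
If $(u,v)\in Y_S$, then $u$ and all $v^jg_j$ have frequencies $\ge0$, so $\Phi_k(u,v)=0$ for $k<0$ by \eqref{eq:phi}; thus $Y_S\subseteq Y$. On $H^2$ the norms of $K$ and $L^2$ agree, so $\|(u,v)\|^2=\|u\|_2^2+\sum_{s\in S}\|v_s\|_2^2$ on $Y_S$. Therefore $Y_S$ is the orthogonal sum of $1+\#S$ copies of $H^2$; it is complete, it is invariant under $U$, and $U|Y_S$ is a unilateral shift of multiplicity $1+\#S$. The orthogonal complement of $UY_S$ in $Y_S$ consists of the elements with constant components and has dimension $1+\#S$. Since $J$ is unitary and $JU=M_\zeta J$, the subspace $\mathcal M_S=J(Y_S)$ is closed and invariant, $M_\zeta|\mathcal M_S$ is unitarily equivalent to that shift, and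
\[
\dim\mathcal M_S/\zeta\mathcal M_S=1+\#S .
\]
With $\#S=0,1,2,\dots,\infty$ every index occurs. This proves Theorem~\ref{thm:main}, and with it Theorem~\ref{thm:answer}. \qed

\begin{remark}
For $S=\{s\}$ and $u,v_s\in H^2$ the series $u+\sum_{\iota(j)=s}v_sg_j$ converges locally uniformly to $u+v_sg^{(s)}$ and has Taylor coefficients $\Phi_k$. So $\mathcal M_{\{s\}}=\{u+yg^{(s)}:u,y\in H^2\}$ is the space from which Section~\ref{sec:model} started. In particular $g^{(s)}$ is not a quotient of two $H^2$ functions, by Lemma~\ref{lem:inj}, and yet it has finite nontangential limits almost everywhere, by Proposition~\ref{prop:nt}.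
\end{remark}

\begin{thebibliography}{1}

\bibitem{MFO}
\emph{Mathematisches Forschungsinstitut Oberwolfach},
\texttt{https://ems.press/content/serial-article-files/46010?nt=1}

\end{thebibliography}
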